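\title{A counterexample to Anick's conjecture on Hilbert series of Noetherian graded algebras}

\begin{abstract}
Anick's conjecture predicts that a right Noetherian connected graded algebra of finite Gelfand--Kirillov dimension and finite global dimension has the Hilbert series of a commutative polynomial ring with generators of positive degrees. We show that it fails over every field. The counterexample has two generators, of degrees $2$ and $3$, and two relations, of degrees $6$ and $17$. It is Noetherian on both sides and Artin--Schelter regular of dimension $4$, and its Hilbert series has poles at the primitive $12$th roots of unity but not at the primitive $6$th roots. Polynomial extensions give counterexamples in every dimension $d\ge 4$. We also prove the conjecture in global dimension at most $2$, and for Artin--Schelter regular algebras of dimension $3$ whose Gelfand--Kirillov dimension exceeds $1$.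
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $k$ be a field. A \emph{connected graded algebra} is a finitely generated graded $k$-algebra $A=k\oplus A_1\oplus A_2\oplus\cdots$; each $A_n$ is then finite-dimensional. We write $A_+=\bigoplus_{n\ge1}A_n$, $A_{\le N}=\bigoplus_{n\le N}A_n$, and $k$ for the module $A/A_+$. Three invariants measure the size of $A$. The \emph{Hilbert series} $h_A(t)=\sum_{n\ge0}(\dim_kA_n)t^n$ records all dimensions. The \emph{Gelfand--Kirillov dimension} records only their order of growth: if $V$ is the span of $1$ and of homogeneous generators of degree at most $\mu$, then $\operatorname{GKdim}A=\limsup_N\log\dim V^N/\log N$, and since $A_{\le N}\subseteq V^N\subseteq A_{\le\mu N}$,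
\begin{equation}\label{eq:gk}
\operatorname{GKdim}A=\limsup_{N\to\infty}\frac{\log\dim A_{\le N}}{\log N}.
\end{equation}
The \emph{homological dimension} $\operatorname{hdim}A$ is the right global dimension, the supremum of the projective dimensions of right $A$-modules.

The model is the polynomial ring $k[y_1,\dots,y_d]$ with $\deg y_i=k_i>0$. It is Noetherian, both dimensions equal $d$, and its Hilbert series is
\begin{equation}\label{eq:product}
\frac1{(1-t^{k_1})\cdots(1-t^{k_d})}.
\end{equation}
Noncommutative algebras with a basis of ordered monomials have the same series; by the Poincar\'e--Birkhoff--Witt theorem, the enveloping algebra of a finite-dimensional positively graded Lie algebra is one. The series is lost when one of the two dimensions is infinite: $k[x]/(x^2)$ has infinite homological dimension and series $1+t$, and the free algebra $k\langle x,y\rangle$ has exponential growth and series $1/(1-2t)$. The following conjecture is stated in \cite{notes}.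

\medskip
\noindent\textbf{Conjecture (Anick).} \emph{Let $A$ be a right Noetherian connected graded algebra with $\operatorname{GKdim}A<\infty$ and $\operatorname{hdim}A<\infty$. Then $h_A$ has the form \eqref{eq:product} for some $d$ and some positive integers $k_1,\dots,k_d$.}
\medskip

There is good reason to guess that this is true: the hypotheses force $h_A=1/p$ with $p$ a product of cyclotomic polynomials up to sign (Lemmas~\ref{lem:res} and~\ref{lem:cyc}), and in low dimension they force the full conclusion. In general they do not. Write $[a,b]=ab-ba$.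

\begin{theorem}\label{thm:main}
Let $k$ be any field, let $T=k\langle x,y\rangle$ with $\deg x=2$ and $\deg y=3$, and put
\[
P=xyxyx^2+xyx^2yx+x^2yxyx,\qquad A=T/\bigl(x^3-y^2,\ [y,P]\bigr).
\]
\begin{enumerate}
\item[(i)] $\operatorname{GKdim}A=4$, and
\begin{align*}
h_A(t)&=\frac{1-t^6}{(1-t^2)(1-t^3)(1-t^5)(1-t^7)(1-t^{12})}\\
&=\frac1{1-t^2-t^3+t^6+t^{17}-t^{20}-t^{21}+t^{23}}.
\end{align*}
\item[(ii)] The right and left global dimensions of $A$ equal $4$.
\item[(iii)] $A$ is right and left Noetherian.
\item[(iv)] $h_A\ne\prod_{i=1}^d(1-t^{k_i})^{-1}$ for all $d$ and all positive integers $k_1,\dots,k_d$.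
\end{enumerate}
Hence Anick's conjecture is false over every field.
\end{theorem}

A connected graded algebra $B$ is \emph{Artin--Schelter regular of dimension $d$} if it has global dimension $d<\infty$ and finite Gelfand--Kirillov dimension, and if, for $k$ viewed as a right module and as a left module, $\operatorname{Ext}^i_B(k,B)=0$ for $i\neq d$ and $\dim_k\operatorname{Ext}^d_B(k,B)=1$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] The algebra $A$ of Theorem~\ref{thm:main} is Artin--Schelter regular of dimension $4$. For every $d\ge4$, the polynomial extension $A[s_1,\dots,s_{d-4}]$ with $\deg s_i=1$ is a Noetherian counterexample with $\operatorname{hdim}=\operatorname{GKdim}=d$.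
\item[(b)] The conjecture is true for algebras of homological dimension at most $2$.
\item[(c)] If $B$ is Artin--Schelter regular of global dimension $3$ and $1<\operatorname{GKdim}B<\infty$, then $h_B$ has the form \eqref{eq:product}.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} collects the tools and locates the gap between the hypotheses and the conclusion. Section~\ref{sec:design} runs the method on a small algebra and explains how $A$ is designed. Sections~\ref{sec:words}--\ref{sec:noeth} prove Theorems~\ref{thm:main} and~\ref{thm:more}(a); every computation there has coefficients $\pm1$ and uses no division, so the field plays no role. Section~\ref{sec:low} proves Theorem~\ref{thm:more}(b) and (c).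

\section{Resolutions, growth and normal words}\label{sec:tools}

\subsection*{Minimal resolutions}
Let $\Lambda$ be a connected graded algebra and $M$ a graded right $\Lambda$-module bounded below. The graded Nakayama lemma says that homogeneous elements generate $M$ if and only if their classes span $M/M\Lambda_+$. Consequently $M$ has a graded free resolution $P_\bullet$ with $d_i(P_i)\subseteq P_{i-1}\Lambda_+$ for $i\ge1$. Such a resolution is called \emph{minimal} and is unique up to isomorphism.

\begin{lemma}\label{lem:res}
Let $A$ be a connected graded algebra and $P_i=V_i\otimes A$ the terms of the minimal resolution of the right module $k$.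
\begin{enumerate}
\item[(a)] The minimal resolution of the left module $k$ has terms $A\otimes V_i$, and the right and left global dimensions of $A$ both equal $\sup\{i:V_i\ne0\}$.
\item[(b)] Write $A=T/R$ with $T$ free on homogeneous $x_1,\dots,x_n$ and $R\subseteq T_+^2$. Then $P_1=\bigoplus_ie_iA$ with $d_1e_i=x_i$. If $f_j=\sum_ix_if_{ij}$ generate the ideal $R$, then the elements $\sum_ie_if_{ij}$ generate $\ker d_1$. Moreover, $R$ has homogeneous generators that correspond bijectively, degree by degree, to a homogeneous basis of $V_2$.
\item[(c)] If $A$ is right Noetherian, every $V_i$ is finite-dimensional. If every $V_i$ is finite-dimensional and $\operatorname{hdim}A<\infty$, then $h_A=1/p$ with $p=\sum_i(-1)^ih_{V_i}\in\mathbb Z[t]$.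
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F_i=A\otimes U_i\otimes A$ be the terms of the minimal resolution of $A$ as a graded bimodule. The complex $F_\bullet\to A\to0$ is exact and consists of free left modules, so it is split and stays exact under $M\otimes_A-$. Thus every right module $M$ has the free resolution $M\otimes U_i\otimes A$. For $M=k$ it is minimal, so $U_i\cong V_i$. The same argument applies to left modules. Hence both global dimensions are at most $\sup\{i:V_i\neq0\}$, and equality holds because $\operatorname{Tor}_i^A(k,k)=V_i$: the differentials of $P_\bullet\otimes_Ak$ vanish.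

(b) Since $T_+=\bigoplus_ix_iT$ is a free right $T$-module, $\bigoplus_ie_iA\cong T_+/T_+R$, and $d_1$ becomes the natural map onto $T_+/R=A_+$, with kernel $K=R/T_+R$. As $R\subseteq T_+^2$, this is the first step of the minimal resolution. From $R=\sum_jf_jT+T_+R$ we see that the $f_j$ generate $K$. Finally $V_2=K/KA_+=R/(T_+R+RT_+)$, and the Nakayama lemma applies to the bimodule $R$.

(c) Over a right Noetherian ring each kernel in the resolution is finitely generated. The alternating sum of the series $h_{P_i}=h_{V_i}h_A$ is $h_k=1$.
\end{proof}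

A presentation as in (b) always exists: lift a homogeneous basis of $A_+/A_+^2$.

\subsection*{Polynomial growth}

\begin{lemma}\label{lem:cyc}
Let $A$ be a connected graded algebra with $\operatorname{GKdim}A<\infty$ and $h_A=1/p$, $p\in\mathbb Z[t]$. Then every complex root of $p$ is a root of unity, $t^{\deg p}p(1/t)=\pm p(t)$, and the multiplicity $m$ of $1$ as a root of $p$ equals $\operatorname{GKdim}A$ and is at least the multiplicity of any other root.
\end{lemma}

\begin{proof}
By \eqref{eq:gk} the coefficients of $h_A$ are polynomially bounded, so $h_A$ converges for $|t|<1$ and $p$ has no root there. As $p(0)=1$, the polynomial $t^{\deg p}p(1/t)$ is monic with integer coefficients, and its roots are nonzero and lie in the closed unit disc. Kronecker's theorem states that such roots are roots of unity. The roots of the real polynomial $p$ are therefore permuted, with multiplicity, by $\rho\mapsto\bar\rho=1/\rho$. So $t^{\deg p}p(1/t)$ is a multiple of $p$ by a scalar whose square is $1$.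

The coefficients of $h_A$ are nonnegative, so $|h_A(s\rho)|\le h_A(s)$ for $|\rho|=1$ and $0<s<1$. Letting $s\to1$ shows that the pole at $\rho$ has order at most $m$. Then $h_A/(1-t)=\sum_N(\dim A_{\le N})t^N$ has a pole of order $m+1$ at $1$ and poles of order at most $m$ at the other roots of unity. Partial fractions show that $N^{-m}\dim A_{\le N}$ tends to a nonzero limit, and \eqref{eq:gk} gives $\operatorname{GKdim}A=m$.
\end{proof}

Under the hypotheses of the conjecture, then, $1/h_A=\pm\prod_e\Phi_e^{m_e}$, where $\Phi_e$ is the $e$th cyclotomic polynomial. Since $t^{j}-1=\prod_{e\mid j}\Phi_e$, the conjecture asserts that $m_e=\#\{i:e\mid k_i\}$, and in particular that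
\begin{equation}\label{eq:mono}
m_e\ge m_{e'}\quad\text{whenever } e\mid e'.
\end{equation}
Lemma~\ref{lem:cyc} gives \eqref{eq:mono} for $e=1$ only. Our algebra has $m_{12}=1$ and $m_6=0$.

\subsection*{The diamond lemma}
Let $T=k\langle x,y\rangle$ with $x,y$ of positive degrees. Order the finitely many words of each degree lexicographically with $x>y$. Of two words of equal degree neither is a proper prefix of the other, so they differ at some first letter, and $a<b$ implies $cad<cbd$. The \emph{leading word} $\operatorname{lw}(f)$ of a homogeneous $f\ne0$ is the largest word that occurs in $f$. If $f$ lies in an ideal $I$, every word containing $\operatorname{lw}(f)$ is congruent modulo $I$ to a combination of smaller words; so $T/I$ is spanned by the words that avoid any chosen set of leading words of elements of $I$. The diamond lemma says when these words are independent.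

Let $G=\{g_i\}$ be a set of homogeneous elements with leading words $\omega_i$, each of coefficient $1$, such that no $\omega_i$ contains another. A word is \emph{normal} if it contains no $\omega_i$. An \emph{overlap} is a word $M=\omega_ib=a\omega_j$ with $a,b$ nonempty and $a$ shorter than $\omega_i$; its \emph{$S$-element} is $\pm(g_ib-ag_j)$, in which $M$ cancels. Let $G_{<M}$ be the span of the products $ag_ib$, with $a,b$ words, such that $a\omega_ib<M$.

\begin{lemma}[Bergman's diamond lemma]\label{lem:diamond}
If the $S$-element of every overlap $M$ lies in $G_{<M}$, then the normal words form a basis of $T/(G)$, and every homogeneous $f\in(G)$ with $\operatorname{lw}(f)<M$ lies in $G_{<M}$.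
\end{lemma}

The second assertion follows from the first: the leading word of $0\ne f\in(G)$ cannot be normal, so one subtracts a multiple of some $ag_ib$ with $a\omega_ib=\operatorname{lw}(f)$ and repeats.

\subsection*{Lifting the Noetherian property}

\begin{lemma}\label{lem:lift}
Let $A$ be a connected graded algebra and $z\in A_+$ a homogeneous central element that is not a zero divisor. If $C=A/zA$ is right (left) Noetherian, so is $A$.
\end{lemma}

\begin{proof}
Multiplication by $z^n$ identifies $C$ with $z^nA/z^{n+1}A$, so $\operatorname{gr}A=\bigoplus_nz^nA/z^{n+1}A\cong C[z]$, which is right Noetherian by the Hilbert basis theorem. A graded right ideal $I$ gives the right ideal $\operatorname{gr}I=\bigoplus_n(I\cap z^nA+z^{n+1}A)/z^{n+1}A$. As $\deg z>0$, the filtration of each $A_e$ is finite, so $\dim I_e=\dim(\operatorname{gr}I)_e$. Thus $I\subseteq I'$ and $\operatorname{gr}I=\operatorname{gr}I'$ imply $I=I'$, and graded right ideals satisfy the ascending chain condition. For an arbitrary right ideal $I$, the top-degree components of its elements span a graded right ideal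 $\hat I$ with $\dim(I\cap A_{\le N})=\dim\hat I_{\le N}$. So $I\subseteq I'$ and $\hat I=\hat I'$ imply $I=I'$, and the chain condition holds for all right ideals. The left case is symmetric.
\end{proof}

\section{A model case and the design of the algebra}\label{sec:design}

To violate \eqref{eq:mono} we want a Hilbert series that arises as a product of factors $1/(1-t^j)$ and one factor with a zero, so that the zero removes a single cyclotomic factor from some $1-t^j$. The relation $x^a=y^b$ produces such a zero. The smallest case already shows every step of the proof.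

\begin{example}\label{ex:model}
Let $\deg x=\deg y=1$, $D=k\langle x,y\rangle/(x^2-y^2)$, $u=xy$, and let $z=x^2=y^2$, a central element.

\emph{Normal words.} Take $f_1=x^2-y^2$ and $f_2=xy^2-y^2x$, with leading words $xx$ and $xyy$. The overlaps are $xxx$ and $xxyy$, and
\[
f_1x-xf_1=f_2,\qquad f_1y^2-xf_2=f_2x+y^2f_1,
\]
with smaller leading words on the right. So $D$ has the basis $y^mu^ix^l$ with $m,i\ge0$, $l\le1$, and
\[
h_D=\frac{1+t}{1-t}\cdot\frac1{1-t^2}=\frac1{(1-t)^2}.
\]
The outer letters $y^m,x^l$ contribute a zero at $t=-1$, and the block $u$ contributes a pole that absorbs it.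

\emph{Resolution.} The complex $0\to D\xrightarrow{\binom{x}{-y}}D^2\xrightarrow{(x\ y)}D\to k\to0$ is exact at $D^2$ by Lemma~\ref{lem:res}(b). It is exact on the left because multiplication by $y$ on the left sends basis words to distinct basis words. So $\operatorname{hdim}D=2$.

\emph{Noetherian property.} In $C=D/zD$ we have $x^2=y^2=0$, and $c=xy+yx$ is central: $xc=xyx=cx$ and $yc=yxy=cy$. Its leading word is $u$, so $C/cC$ is spanned by $1,x,y,yx$, and $C$ is a finite module over $k[c]$. By Lemma~\ref{lem:lift}, $D$ is Noetherian.
\end{example}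

In the example the cancellation is harmless, because $(1-t^2)/(1+t)=1-t$. Now let $\deg x=2$, $\deg y=3$ and $B=T/(x^3-y^2)$. We shall see that $B$ has the basis $y^mwx^l$, where $l\le2$ and $w$ is any word in the two blocks
\[
u=xy,\qquad v=x^2y
\]
of degrees $5$ and $7$. The outer letters contribute
\[
\frac{1+t^2+t^4}{1-t^3}=\frac{1-t+t^2}{1-t}=\frac{\Phi_6}{1-t},
\]
with zeros at the primitive $6$th roots of unity. The words $w$ grow exponentially and must be cut down by further relations. By Lemma~\ref{lem:res}(c), the surviving words must supply poles at the primitive $6$th roots. The words $u^iv^n$ have series $1/(1-t^5)(1-t^7)$ and do not. The next choice, the words $u^i(vu)^jv^n$ that avoid $vuu$ and $vvu$, has the extra factor $1/(1-t^{12})$, and $6\mid12$. The resulting series is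
\begin{equation}\label{eq:H}
H(t)=\frac{1+t^2+t^4}{(1-t^3)(1-t^5)(1-t^7)(1-t^{12})},\qquad \frac1H=\Phi_1^4\,\Phi_2\Phi_3\Phi_4\Phi_5\Phi_7\Phi_{12},
\end{equation}
since $(1-t^{12})/\Phi_6=-\Phi_1\Phi_2\Phi_3\Phi_4\Phi_{12}$. This time the cancellation leaves $\Phi_{12}$ without $\Phi_6$.

To expand $1/H$, write $1+t^2+t^4=(1-t^6)/(1-t^2)$, which turns $H$ into the first formula of Theorem~\ref{thm:main}(i) and gives $(1+t^3)/H=(1-t^2)(1-t^5)(1-t^7)(1-t^{12})$. With
\begin{equation}\label{eq:p}
p=1-t^2-t^3+t^6+t^{17}-t^{20}-t^{21}+t^{23}
\end{equation}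
we have
\begin{align*}
(1-t^2)(1-t^5)(1-t^7)(1-t^{12})&=(1-t^2)(1-t^5-t^7+t^{17}+t^{19}-t^{24})\\
&=1-t^2-t^5+t^9+t^{17}-t^{21}-t^{24}+t^{26}=(1+t^3)\,p,
\end{align*}
so $H=1/p$. Read through Lemma~\ref{lem:res}(c), the polynomial $p$ suggests a resolution with one new relation $r$ of degree $17=\deg vuu$ and two relations among the relations, of degrees $20=17+\deg y$ and $21=17+\deg x^2$. One relation can exclude both $vuu$ and $vvu$, because $xu=v$: the word $x\cdot uvu$ is $vvu$. The two higher relations appear if $r$ is at once a commutator with $y$ and a commutator with $x$, for then $yr+ry$ and $x^2r+xrx+rx^2$ are commutators with $y^2$ and $x^3$, which are central in $B$.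

Such an $r$ comes from a cyclic sum. Let $\Omega$ be the sum of the seven cyclic rotations of the word $vuu=xxyxyxy$. Deleting the first letter from the three rotations that begin with $y$, or the last letter from the three that end in $y$, gives the same element, the $P$ of Theorem~\ref{thm:main}; doing so for the four rotations with $x$ gives $Q$:
\[
P=uux^2+uvx+vux,\qquad Q=yuv+yvu+u^3+yu^2x.
\]
Sorting $\Omega$ by first letter and by last letter gives $\Omega=xQ+yP=Qx+Py$, that is,
\begin{equation}\label{eq:comm}
[x,Q]=[P,y]\quad\text{in }T,\qquad Py=uuv+uvu+vuu.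
\end{equation}
We take $r=[P,y]$, which defines the algebra $A$. It remains to prove that $A$ behaves as designed.

\section{Normal words and the Hilbert series}\label{sec:words}

From now on $T,A,u,v,P,Q$ are as above, and $z=x^3=y^2\in A$; it commutes with $x$ and $y$, so it is central. Put
\[
g_1=x^3-y^2,\quad g_2=xy^2-y^2x,\quad g_3=Py-yP,\quad g_4=vvu+vuv+y^3uu-xyP,
\]
with leading words, all of coefficient $1$,
\[
\omega_1=xxx,\qquad\omega_2=xyy,\qquad\omega_3=vuu=xxyxyxy,\qquad\omega_4=vvu=xxyxxyxy.
\]
Let $J=(g_1)$. Then $g_2=g_1x-xg_1\in J$. Since $x\cdot uuv=vuv$, $x\cdot uvu=vvu$ and $x\cdot vuu=x^3yuu=g_1yuu+y^3uu$,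
\begin{equation}\label{eq:g4}
xg_3=g_1\,yuu+g_4 .
\end{equation}
Hence $G=\{g_1,g_2,g_3,g_4\}$ generates the defining ideal $(g_1,g_3)$ of $A$. By \eqref{eq:comm}, and since $y^2\equiv x^3$ is central modulo $J$,
\begin{equation}\label{eq:syz}
yg_3+g_3y=[P,y^2]\in J,\qquad x^2g_3+xg_3x+g_3x^2=[x^3,Q]\in J .
\end{equation}

\begin{proposition}\label{prop:basis}
The algebra $A$ has the basis
\begin{equation}\label{eq:basis}
y^m\,u^i(vu)^jv^n\,x^l,\qquad m,i,j,n\ge0,\quad 0\le l\le2 .
\end{equation}
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:diamond} first to $\{g_1,g_2\}$ and then to $G$.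

\emph{The pair $g_1,g_2$.} The overlaps are $xxxx$, $xxxxx$, $xxxyy$, and
\[
g_1x-xg_1=g_2,\qquad g_1x^2-x^2g_1=xg_2+g_2x,\qquad g_1y^2-x^2g_2=xg_2x+g_2x^2+y^2g_1 .
\]
No leading word on the right begins with $xxx$, so the criterion holds. The words avoiding $xxx$ and $xyy$ are the $y^mwx^l$ with $w$ a word in $u,v$ and $l\le2$; this is the basis of $B$ used in Section~\ref{sec:design}.

\emph{The remaining overlaps.} No $\omega_i$ contains another, and none begins with $y$. The suffixes $x$, $xx$ of $\omega_1$ give the overlaps $xx\omega_3,\ x\omega_3,\ xx\omega_4,\ x\omega_4$. The proper suffixes of $\omega_2$ begin with $y$. The proper suffixes of $\omega_3$ that begin with $x$ are $xy,\ xyxy,\ xyxyxy$, and only $xy$ is a prefix of some $\omega_i$, namely of $\omega_2$. For $\omega_4$ they are $xy,\ xyxy,\ xxyxy,\ xyxxyxy$; here $xy$ is a prefix of $\omega_2$ and $xxyxy$ of $\omega_3$. This gives seven overlaps $M$.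

Reducing their $S$-elements word by word would be long; instead we compute modulo $J$. Suppose that $S_M\equiv S'$ modulo $J$ with $S'\in G_{<M}$. Then $S_M-S'\in J$ involves only words smaller than $M$, so it lies in $G_{<M}$ by the first step, and so does $S_M$. From \eqref{eq:g4} and \eqref{eq:syz} we have, modulo $J$,
\[
g_4\equiv xg_3,\qquad g_3y\equiv-yg_3,\qquad xg_4\equiv x^2g_3\equiv-xg_3x-g_3x^2\equiv-g_4x-g_3x^2,
\]
\[
g_4xy-x^2yg_3\equiv(xg_3x+x^2g_3)y\equiv-g_3x^2y .
\]
These congruences give the third column below. The last column shows the first letters of the leading words of the terms of $S'$.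
\[
\begin{array}{llll}
M & S_M & S' & \operatorname{lw}\\[2pt]\hline
x\omega_3=xxx\cdots & xg_3-g_1yxyxy & g_4 & xxy\\
xx\omega_3=xxxx\cdots & x^2g_3-g_1xyxyxy & xg_4 & xxxy\\
x\omega_4=xxx\cdots & xg_4-g_1yxxyxy & -g_4x-g_3x^2 & xxy\\
xx\omega_4=xxxx\cdots & x^2g_4-g_1xyxxyxy & -xg_4x-xg_3x^2 & xxxy\\
\omega_3y=x\cdots & g_3y-xxyxy\,g_2 & -yg_3 & y\\
\omega_4y=xx\cdots & g_4y-xxyxxy\,g_2 & -xyg_3 & xy\\
\omega_4xy=xxyxx\cdots & g_4xy-xxy\,g_3 & -g_3x^2y & xxyxy
\end{array}
\]
In each row $S'\in G_{<M}$, so the normal words form a basis of $A$.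

\emph{Normal words.} In a word $y^mwx^l$, an occurrence of $xxy$ is a block $v$, and a following $xy$ is a block $u$. So avoiding $\omega_3,\omega_4$ means that $w$ avoids $vuu$ and $vvu$. After the first $v$ in $w$, each $u$ is followed by $v$ or ends $w$, and once $vv$ occurs no $u$ follows. Thus $w=u^i(vu)^jv^n$; conversely these words avoid $vuu$ and $vvu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i) and (iv)]
Counting the words \eqref{eq:basis} by degree gives $h_A=H$, and both formulas for $H$ were obtained in Section~\ref{sec:design}. A word of degree at most $N$ has $m,i,j,n\le N$, and all words with $l=0$ and $m,i,j,n\le N/27$ have degree at most $N$, because $3+5+12+7=27$. So $(N/27)^4\le\dim A_{\le N}\le3(N+1)^4$, and $\operatorname{GKdim}A=4$. By \eqref{eq:H}, $m_{12}=1>0=m_6$, which contradicts \eqref{eq:mono}; so $h_A$ is not of the form \eqref{eq:product}.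
\end{proof}

Let $a\mapsto a^*$ be the anti-automorphism of $T$ that reverses words. It fixes $g_1$; it fixes $P$, exchanging the first and last terms; and it sends $g_3$ to $-g_3$. So it induces an anti-automorphism of $A$, and $A\cong A^{\mathrm{op}}$.

\begin{corollary}\label{cor:reg}
\begin{enumerate}
\item[(a)] If $ya=0$ in $A$, then $a=0$. The element $z$ is not a zero divisor, and $zA$ is spanned by the words \eqref{eq:basis} with $m\ge2$.
\item[(b)] If $yx^2b\in zA$, then $b\in xA$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Left multiplication by $y$ raises $m$ by one, and $z=y^2$.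

(b) Applying $*$, we must show that $bv\in zA$ implies $b\in Ax$. Basis words with $l\ge1$ lie in $Ax$, and so do those with $m\ge2$, since $zA=Ax^3$. Write $b=b_0+b_1$, where $b_1\in Ax$ and $b_0$ is a combination of basis words with $l=0$, $m\le1$. Then $b_1v\in Ax^3y\subseteq zA$, so $b_0v\in zA$. Right multiplication by $v$ sends the words in $b_0$ to distinct basis words with $m\le1$, raising $n$ by one. By (a), $b_0=0$.
\end{proof}

\section{The resolution of the trivial module}\label{sec:res}

We build the resolution predicted by \eqref{eq:p}. Every word of $P$ begins and ends with $x$, so put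
\[
S=yux^2+yvx+uux,\qquad W=S^*=uux+uv+vu .
\]
In $T$ we have $P=xS=Wx$ and $Q=yW+u^3=Sy+yu^2x$. In $A$, $x$ commutes with $Q$ by \eqref{eq:comm}. Since $x^2u^3=x^3yu^2=zyu^2=yu^2x\cdot x^2$, the equality $x^2Q=Qx^2$ reduces to
\begin{equation}\label{eq:SW}
x^2yW=Syx^2\quad\text{in }A.
\end{equation}
Write elements of free right modules as columns, and let $e_jA$ denote a free module with generator of degree $j$. Consider
\begin{equation}\label{eq:complex}
0\to e_{23}A\xrightarrow{D_4}e_{20}A\oplus e_{21}A\xrightarrow{D_3}e_6A\oplus e_{17}A\xrightarrow{D_2}e_2A\oplus e_3A\xrightarrow{D_1}A\to k\to0,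
\end{equation}
where the maps are left multiplications by
\[
D_1=\begin{pmatrix}x&y\end{pmatrix},\quad
D_2=\begin{pmatrix}x^2&-Sy\\-y&P\end{pmatrix},\quad
D_3=\begin{pmatrix}P&yW\\y&x^2\end{pmatrix},\quad
D_4=\begin{pmatrix}y\\-x\end{pmatrix}.
\]
The columns of $D_2$ are the relations $x\cdot x^2-y\cdot y$ and $-x\cdot Sy+y\cdot P$. The lower entries $y$, $x^2$ of $D_3$ are the right factors of $g_3$ in the terms $g_3y$, $g_3x^2$ of \eqref{eq:syz}, and the upper entries are then forced by the second row of $D_2D_3=0$. The column $D_4$ expresses $y\cdot y=x^2\cdot x$.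

\begin{proposition}\label{prop:res}
The sequence \eqref{eq:complex} is the minimal resolution of the right module $k$.
\end{proposition}

\begin{proof}
All maps have degree $0$ and all entries lie in $A_+$. It is a complex: $D_1D_2=(x^3-y^2,\ yP-Py)=0$,
\[
D_2D_3=\begin{pmatrix}x^2P-Sy^2&x^2yW-Syx^2\\Py-yP&Px^2-y^2W\end{pmatrix}=0,\qquad
D_3D_4=\begin{pmatrix}Py-yWx\\y^2-x^3\end{pmatrix}=0,
\]
by $x^2P=x^3S=zS$, by \eqref{eq:SW}, by $Px^2=Wx^3=zW$, and by $Wx=P$.

Let $H_i$ be the homology at the $i$th free module of the complex with $k$ deleted. Then $H_0=k$, $H_1=0$ by Lemma~\ref{lem:res}(b), and $H_4=0$ by Corollary~\ref{cor:reg}(a). The hard term is $H_2$, where one would have to find all relations among the relations. We avoid this: the alternating sum of the Hilbert series of the free modules is $ph_A=1$, so $1+h_{H_2}-h_{H_3}=1$, and it suffices to prove $H_3=0$.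

Let $\binom ab\in\ker D_3$. The second row gives $ya+x^2b=0$. Multiplying by $y$ on the left gives $yx^2b=-za\in zA$, so $b=xc$ for some $c$ by Corollary~\ref{cor:reg}(b). Then $ya=-x^3c=-y^2c$, so $a=-yc$ by Corollary~\ref{cor:reg}(a), and $\binom ab=D_4(-c)$.
\end{proof}

Theorem~\ref{thm:main}(ii) follows from Proposition~\ref{prop:res} and Lemma~\ref{lem:res}(a). The polynomial $p$ is palindromic, and this reflects a symmetry of the resolution itself.

\begin{proposition}\label{prop:AS}
$A$ is Artin--Schelter regular of dimension $4$.
\end{proposition}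

\begin{proof}
Applying $\operatorname{Hom}_A(-,A)$ to the free modules in \eqref{eq:complex} gives modules of rows, with maps the right multiplications by $D_1,\dots,D_4$; the cohomology is $\operatorname{Ext}^\bullet_A(k,A)$. For a matrix $D$ let $D^\dagger$ be its transpose with $*$ applied to the entries, so that $(DD')^\dagger=D'^\dagger D^\dagger$. The $k$-linear bijection $\dagger$ turns the dual complex into the complex of columns
\[
0\to A\xrightarrow{D_1^\dagger}A^2\xrightarrow{D_2^\dagger}A^2\xrightarrow{D_3^\dagger}A^2\xrightarrow{D_4^\dagger}A\to0 .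
\]
Since $P^*=P$ and $(Sy)^*=yW$, we have $D_2^\dagger=\begin{pmatrix}x^2&-y\\-yW&P\end{pmatrix}$ and $D_3^\dagger=\begin{pmatrix}P&y\\Sy&x^2\end{pmatrix}$. With $E=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$,
\[
ED_3^\dagger=\begin{pmatrix}-Sy&-x^2\\P&y\end{pmatrix}=D_2E,\qquad
ED_2^\dagger=\begin{pmatrix}yW&-P\\x^2&-y\end{pmatrix}=D_3E,
\]
and $D_4^\dagger=(y\ \ {-x})=D_1E$, $ED_1^\dagger=-D_4$. So the maps $-1,E,E,E,1$ form an isomorphism onto the complex \eqref{eq:complex} with $k$ deleted. By Proposition~\ref{prop:res}, $\operatorname{Ext}^i_A(k,A)=0$ for $i\neq4$ and $\dim\operatorname{Ext}^4_A(k,A)=1$. The statement for left modules follows from $A\cong A^{\mathrm{op}}$.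
\end{proof}

\section{The Noetherian property}\label{sec:noeth}

By Lemma~\ref{lem:lift} and Corollary~\ref{cor:reg}(a) it suffices to treat $C=A/zA$, which has the basis \eqref{eq:basis} with $m\le1$. Three exponents $i,j,n$ remain unbounded. As in Example~\ref{ex:model}, we look for central elements whose leading words are powers of $u$, $vu$ and $v$. Passing to $C$ matters: in $A$ one has $[y,Q]=z(uv+vu-yux^2-yvx)\ne0$, while in $C$ the element $Q$ is central.

In $C$ we have $x^3=y^2=0$, and hence, using $g_3=g_4=0$,
\begin{equation}\label{eq:C}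
\begin{gathered}
xu=v,\qquad xv=uy=vy=0,\qquad yP=Py,\\
vuu=yP-uuv-uvu,\qquad vvu+vuv=uP .
\end{gathered}
\end{equation}
Put
\begin{align*}
c_{14}&=P+x^2yx^2y+yx^2yx^2,\qquad c_{15}=Q,\\
c_{24}&=vuvu+u^2P+y\,(uvvx+vuvx+uvux^2),
\end{align*}
the subscripts being the degrees. The element $c_{14}$ is the sum of all words with four letters $x$ and two letters $y$ that avoid $x^3$ and $y^2$, and $c_{15}$ is the same sum for three $x$ and three $y$; $c_{24}$ is $(vu)^2$ corrected by smaller words.

\begin{lemma}\label{lem:central}
The elements $c_{14},c_{15},c_{24}$ are central in $C$.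
\end{lemma}

\begin{proof}
\emph{$c_{14}$.} Let $N=x^2yx^2y+yx^2yx^2$. Then $yN=yx^2yx^2y=Ny$, and $y$ commutes with $P$. From $xP=x^2yxyx^2+x^2yx^2yx$ and $Px=xyx^2yx^2+x^2yxyx^2$ we get $[x,P]=x^2yx^2yx-xyx^2yx^2$, while $xN=xyx^2yx^2$ and $Nx=x^2yx^2yx$. So $[x,P+N]=0$.

\emph{$c_{15}$.} We have $[x,Q]=g_3=0$. Only the term $u^3$ of $Q$ does not begin with $y$, and only $yu^2x$ does not end in $y$, so $yQ=yu^3=Qy$.

\emph{$c_{24}$ and $y$.} We have $yc_{24}=yvuvu+yu^2P$. On the other side, $vuvu\cdot y=0$ and $u^2Py=u^2yP=0$ because $uy=0$, so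
\[
c_{24}y=y(uvvu+vuvu+uvuv)=yvuvu+yu(vvu+vuv)=yvuvu+yu^2P .
\]

\emph{$c_{24}$ and $x$.} Since $Px=uvx^2+vux^2$,
\[
c_{24}x=vuvux+u^3vx^2+u^2vux^2+y(uvv+vuv)x^2 .
\]
Since $xv=0$, $xu=v$ and $xy=u$,
\[
xc_{24}=vuP+uuvvx+uvuvx+uuvux^2,\qquad vuP=vuu\cdot ux^2+vuu\cdot vx+vuvux .
\]
We rewrite $vuu$ by \eqref{eq:C}. Every term of $P$ ends in $x$, so $Pv=0$ and $vuu\cdot vx=-uuvvx-uvuvx$. Next, $Pu=uvv+vuv$ because $x^2u=0$, and $u\cdot vuu=-u^3v-u^2vu$ because $uy=0$. Hence
\[
vuu\cdot ux^2=yPux^2-u^2vux^2-uvuux^2=y(uvv+vuv)x^2+u^3vx^2 .
\]
Adding up, $xc_{24}=y(uvv+vuv)x^2+u^3vx^2+vuvux+u^2vux^2=c_{24}x$.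
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
The leading words of $c_{15},c_{24},c_{14}$ are $u^3$, $(vu)^2$, $v^2$. So $C/(c_{14},c_{15},c_{24})$ is spanned by words \eqref{eq:basis} with $m\le1$, $i\le2$, $j\le1$, $n\le1$, $l\le2$, of which there are $2\cdot3\cdot2\cdot2\cdot3=72$. Let $Z$ be the central subalgebra generated by the three elements. By Lemma~\ref{lem:central} the ideal $(c_{14},c_{15},c_{24})$ equals $CZ_+$, so $C$ is generated by $72$ elements as a $Z$-module, by the Nakayama lemma. Since $Z$ is a finitely generated commutative algebra, $C$ is a Noetherian $Z$-module, and one-sided ideals of $C$ are $Z$-submodules. Thus $C$ is Noetherian on both sides, and so is $A$.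
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The count is exact: $c_{14},c_{15},c_{24}$ are algebraically independent and $C$ is free of rank $72$ over $Z$. Let $\tilde Z$ be the polynomial ring on generators of degrees $14,15,24$, let $F\to C$ be the surjection from the graded free $\tilde Z$-module on the $72$ words, with kernel $K$, and put $\pi=(1-t^{14})(1-t^{15})(1-t^{24})$. As $t\to1^-$, $\pi h_F\to72$ and
\[
\pi h_C=\frac{(1+t^3)(1+t^2+t^4)\,\pi}{(1-t^5)(1-t^7)(1-t^{12})}\to6\cdot\frac{14\cdot15\cdot24}{5\cdot7\cdot12}=72 ,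
\]
so $\pi h_K\to0$. A nonzero $K$ would contain a shifted copy of $\tilde Z$, making the limit at least $1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The first assertion is Proposition~\ref{prop:AS}. Let $A'=A[s_1,\dots,s_{d-4}]$. It is Noetherian on both sides by the Hilbert basis theorem. Its basis of words \eqref{eq:basis} times monomials in the $s_i$ has $d$ unbounded exponents, so the count used for $A$ gives $\operatorname{GKdim}A'=d$. The tensor product over $k$ of the resolution \eqref{eq:complex} with the resolutions $0\to k[s_i]\xrightarrow{s_i}k[s_i]$ of $k$ is a complex of free $A'$-modules of length exactly $d$, with entries in $A'_+$ and, by the K\"unneth formula, homology $k$. So $\operatorname{hdim}A'=d$ by Lemma~\ref{lem:res}(a). Finally $1/h_{A'}=p\,(1-t)^{d-4}$ still has $m_{12}=1$ and $m_6=0$.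
\end{proof}

\section{Dimensions two and three}\label{sec:low}

In low dimension the polynomial $p$ has few terms once the number of generators is bounded, and then its shape is forced. The bound comes from an inequality of Golod--Shafarevich type. The grading weights the generators unequally, so we filter by powers of the augmentation ideal instead, which gives every generator weight $1$ and every relation weight at least $2$.

\begin{lemma}\label{lem:GS}
Let $B$ be a connected graded algebra with $\operatorname{GKdim}B<\infty$, and suppose that $n=\dim V_1$ and $r=\dim V_2$, the minimal numbers of generators and relations, are finite. Then $1-nt+rt^2>0$ for $0<t<1$.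
\end{lemma}

\begin{proof}
Let $I=B_+$ and $\delta_s=\dim B/I^s$, with $\delta_0=\delta_{-1}=0$. For $s\ge1$ the sequence $P_2\to P_1\to I\to0$ induces
\[
P_2/P_2I^{s-1}\to P_1/P_1I^s\to I/I^{s+1}\to0,
\]
where the first map is defined because $d_2(P_2)\subseteq P_1I$. It is exact in the middle: if $d_1a\in I^{s+1}=d_1(P_1I^s)$, then $a\in\ker d_1+P_1I^s=d_2(P_2)+P_1I^s$. Hence $\delta_{s+1}-1\ge n\delta_s-r\delta_{s-1}$, which also holds for $s=0$. So $\bigl(\sum_s\delta_st^s\bigr)(1-nt+rt^2)\ge t/(1-t)$ coefficientwise. Words of length less than $s$ span $B/I^s$, so $\delta_s\le\dim V^s$ with $V$ as in Section~\ref{sec:intro}. This is where finite growth is used: the $\delta_s$ are polynomially bounded, the series converges to a positive number for $0<t<1$, and the claim follows.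
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $B$ satisfy the hypotheses of the conjecture with $\operatorname{hdim}B\le2$. The Noetherian hypothesis is used only to know that $r<\infty$. By Lemma~\ref{lem:res}, $h_B=1/p$ with $p=1-\sum_{i\le n}t^{a_i}+\sum_{j\le r}t^{b_j}$. If $\operatorname{hdim}B=0$, then $n=0$, $B=k$, and $h_B$ is the empty product. Otherwise $B\ne k$, so $p$ has a root, and Lemma~\ref{lem:cyc} gives $p(1)=0$, that is, $r=n-1$. If $\operatorname{hdim}B=1$, then $r=0$, $n=1$ and $p=1-t^{a_1}$.

Let $\operatorname{hdim}B=2$, so $r\ge1$. Lemma~\ref{lem:GS} says that $(1-t)(1-(n-1)t)>0$ on $(0,1)$, so $n=2$ and $r=1$. Thus $B=k\langle x,y\rangle/(f)$ with $\deg x=a\le b=\deg y$, $f\in T_+^2$ of degree $c$, and $p=1-t^a-t^b+t^c$.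

Suppose $c\le b$. The polynomial alone does not exclude this, as $1-t+t^2-t^3=(1-t)(1+t^2)$ shows; the algebra does. A word of length at least $2$ containing $y$ has degree at least $a+b>c$, so $f$ is a multiple of $x^m$ with $m\ge2$. The words avoiding $x^m$ are then a basis of $B$, and they include all products of the blocks $xy$ and $xy^2$, which are distinct words. This exponential growth contradicts $\operatorname{GKdim}B<\infty$.

So $c>b$ and $\deg p=c$. By Lemma~\ref{lem:cyc}, $1-t^{c-a}-t^{c-b}+t^c=\pm p$, and the constant terms give the sign $+$. Hence $\{c-a,c-b\}=\{a,b\}$ as multisets. Adding the elements gives $c=a+b$, and $p=(1-t^a)(1-t^b)$.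
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
No Noetherian hypothesis is available, so we first use the condition on $\operatorname{Ext}$ to show that the minimal resolution $0\to P_3\to P_2\to P_1\to P_0$ of $k$ is finite and symmetric. Let $P_i^\vee=\operatorname{Hom}_B(P_i,B)$, a left module. The complex $0\to P_0^\vee\to\cdots\to P_3^\vee$ is exact except at $P_3^\vee$, where the cokernel has dimension $1$. Restricting to $V_i$ and composing with $B\to k$ gives a surjection $P_i^\vee\to\operatorname{Hom}_k(V_i,k)$, which kills $B_+P_i^\vee$ and, by minimality, the image of $P_{i-1}^\vee$. Hence $\dim V_3\le1$, and $V_3\ne0$ by Lemma~\ref{lem:res}(a); let $l$ be its degree. The image of $P_2^\vee$ in $P_3^\vee\cong B$ lies in $B_+$ and has codimension $1$, so it is $B_+$, which is finitely generated. The kernel is a quotient of $P_1^\vee\cong B^n$. So $P_2^\vee$ is finitely generated, and its quotient $\operatorname{Hom}_k(V_2,k)$, killed by $B_+$, is finite-dimensional.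

The dual complex, shifted by $l$, is therefore the minimal resolution of the left module $k$. Let $a_1,\dots,a_n$ and $b_1,\dots,b_r$ be the degrees of bases of $V_1$ and $V_2$. Lemma~\ref{lem:res}(a) gives $\{l-b_j\}=\{a_i\}$ as multisets. So $r=n$ and
\[
\frac1{h_B}=p=1-\sum_{i=1}^nt^{a_i}+\sum_{i=1}^nt^{l-a_i}-t^l .
\]
Lemma~\ref{lem:GS} at $t=1/2$ gives $1-n/4>0$, so $n\le3$. By Lemma~\ref{lem:cyc}, $p$ vanishes at $1$ to order $\operatorname{GKdim}B$. The hypothesis $\operatorname{GKdim}B>1$ enters here, and it determines $l$:
\[
0=p'(1)=(n-1)l-2\sum_ia_i .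
\]
As $l$ and the $a_i$ are positive, $n\ge2$. If $n=3$, then $l=a_1+a_2+a_3$, and $p$ is the expansion of $\prod_{i=1}^3(1-t^{a_i})$. If $n=2$, then $l=2(a_1+a_2)$ and
\[
p=1-t^{a_1}-t^{a_2}+t^{a_1+2a_2}+t^{2a_1+a_2}-t^{2a_1+2a_2}=(1-t^{a_1})(1-t^{a_2})(1-t^{a_1+a_2}). \qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes} \emph{18.706 - Noncommutative Algebra}, \texttt{https://merrickcai.com/pdfs\_notes/706.pdf}.
\end{thebibliography}
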